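\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Even positive solutions of the critical equation on $\mathbf S^3$\\ that are large at the poles}


\begin{abstract}
We study positive solutions $U=u(\theta)$ of $-\Delta_{\mathbf S^3}U=U^5+\lambda U$ on the unit sphere $\mathbf S^3$, with $\lambda<0$, which depend only on the distance $\theta$ to the North pole and are even about the equator. Let $m\ge 1$, $\lambda<-m(m+1)$ and $1\le k\le m$. It has been asked whether there is such a solution with $u(0)>|\lambda|^{1/4}$ and exactly $k$ local minima on $(0,\pi)$. We show that the answer is yes for every $k\ge2$ and no for $k=1$. For $k=1$ we find the exact range of existence among all $\lambda<0$, namely $-2<\lambda<-1$. For $k\ge2$ we show that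 existence persists slightly beyond the threshold $-k(k+1)$.
\end{abstract}

\section{The question and the answer}

Let $\Delta_{\mathbf S^3}$ be the Laplace--Beltrami operator of the unit sphere $\mathbf S^3$ and let $\theta\in[0,\pi]$ be the geodesic distance to the North pole. On functions $U=u(\theta)$ one has $\Delta_{\mathbf S^3}U=u''+2\cot\theta\,u'$. We consider
\begin{equation}\label{pde}
-\Delta_{\mathbf S^3}U=U^5+\lambda U,\qquad U>0\quad\text{in }\mathbf S^3,
\end{equation}
for $\lambda<0$ and $U=u(\theta)$. Throughout we write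
\[
\lambda=-\mu,\qquad a=\mu^{1/4}=|\lambda|^{1/4},\qquad F(u)=u^5-\mu u .
\]
The constant $U\equiv a$ is a solution. Which other solutions does one expect?

\paragraph{What the linearization suggests.}
Since $F'(a)=4\mu$, a small perturbation $a+\varepsilon y$ of the constant should satisfy, to first order,
\begin{equation}\label{lin}
y''+2\cot\theta\,y'+4\mu y=0 .
\end{equation}
Then $z=\sin\theta\,y$ satisfies $z''+(1+4\mu)z=0$, so the solution with $y(0)=1$, $y'(0)=0$ is
\begin{equation}\label{y}
y=\frac{\sin N\theta}{N\sin\theta},\qquad N=\sqrt{1+4\mu}>1 .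
\end{equation}
It is even about $\theta=\pi/2$ exactly when $y'(\pi/2)=\cos(N\pi/2)$ vanishes, that is, when $N=2j+1$ is odd, or $\mu=j(j+1)$ with $j\ge1$. Let $y_j$ be the function \eqref{y} for $N=2j+1$. By \eqref{lin}, $(\sin^2\theta\,y_j')'=-4\mu\sin^2\theta\,y_j$. Hence $\sin^2\theta\,y_j'$ is strictly monotone between consecutive zeros $i\pi/N$ ($1\le i\le 2j$) of $y_j$, as well as before the first and after the last of them; at these zeros $y_j'$ is nonzero with sign $(-1)^i$; and $\sin^2\theta\, y_j'$ vanishes at $0$ and $\pi$. So $y_j$ has on $(0,\pi)$ exactly one critical point between any two consecutive zeros, and no others: $j$ minima and $j-1$ maxima, alternating.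

Consequently, one expects two kinds of even solutions to branch off from the constant at $\lambda=-j(j+1)$: those resembling $a-\varepsilon y_j$ ($j$ maxima, low at the poles) and those resembling $a+\varepsilon y_j$ ($j$ minima, high at the poles), with $\varepsilon>0$. For $\lambda<-m(m+1)$ the values $j=1,\dots,m$ have all been passed, and one may hope that solutions of both kinds exist for each of these $j$. The first kind is covered by the following theorem \cite[Theorem~1.6]{caps}: \emph{if $m\ge1$, $\lambda<-m(m+1)$ and $k\in\{1,\dots,m\}$, then \eqref{pde} has a solution $u_k(\theta)$ with exactly $k$ local maxima on $(0,\pi)$, with $u_k(\pi-\theta)=u_k(\theta)$ and with $u_k(0)<|\lambda|^{1/4}$.} The second kind is the subject of \cite[Open Problem~1.2]{caps}.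

\begin{definition}
Let $k\ge1$. A solution $U=u(\theta)$ of \eqref{pde} is \emph{of type $k$} if
\begin{enumerate}
\item[(a)] $u$ has exactly $k$ local minima on $(0,\pi)$;
\item[(b)] $u(\pi-\theta)=u(\theta)$ for $0<\theta<\pi$;
\item[(c)] $u(0)>|\lambda|^{1/4}$.
\end{enumerate}
\end{definition}

\noindent\textbf{Question} (\cite[Open Problem~1.2]{caps}). \emph{Let $m\ge1$, $\lambda<-m(m+1)$, $k\in\{1,\dots,m\}$. Is there a solution of type $k$?}

\medskip
The linearization suggests the answer ``always''. This is right with one exception, $k=1$.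

\begin{theorem}\label{A}
If $\lambda\le-2$, there is no solution of type $1$.
\end{theorem}

\begin{theorem}\label{B}
If $k\ge2$ and $\lambda<-k(k+1)$, there is a solution of type $k$.
\end{theorem}

If $\lambda<-m(m+1)$ and $1\le k\le m$, then $\lambda<-2$ and $\lambda<-k(k+1)$. So the two theorems answer the question.

\begin{corollary}
Let $m\ge1$, $\lambda<-m(m+1)$ and $k\in\{1,\dots,m\}$. A solution of type $k$ exists if and only if $k\ge2$.
\end{corollary}

We also prove two sharper statements.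

\begin{theorem}\label{C}
Let $\lambda<0$. A solution of type $1$ exists if and only if $-2<\lambda<-1$.
\end{theorem}

\begin{theorem}\label{D}
For each $k\ge2$ there is $\varepsilon_k>0$ such that solutions of type $k$ exist for all $\lambda<-k(k+1)+\varepsilon_k$.
\end{theorem}

\paragraph{The mechanism: counting critical points.}
Let $u(\cdot\,;\gamma)$ be the solution of the ordinary differential equation starting at the North pole with $u(0)=\gamma>a$, $u'(0)=0$, and let $n(\gamma)$ be the number of zeros of $u'(\cdot\,;\gamma)$ in $(0,\pi/2)$. For $\mu>\frac34$ these solutions stay positive on $[0,\pi/2]$ (Lemma~\ref{pos}), and whenever $u'(\pi/2;\gamma)=0$, reflection at $\pi/2$ gives an even solution of \eqref{pde}. When $\gamma$ varies, two zeros of $u'$ cannot collide, since a double zero forces $F(u)=0$, hence $u=a$ there and $u\equiv a$; and a zero cannot enter at $\theta=0$, since $u''(0)=-F(\gamma)/3<0$. Thus $n(\gamma)$ can change only when a zero of $u'$ crosses $\pi/2$. At a crossing,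 the reflected solution is of type $n(\gamma)+1$.

To force a crossing we compare the two ends of the range of $\gamma$. Near $a$, $n(\gamma)$ is governed by \eqref{y}: if $\mu>k(k+1)$ it is at least $k$, and if $1<\mu<2$ it is $0$. For large $\gamma$ and $\mu>1$, the solution is a sharp spike at the pole, followed by a small tail resembling a multiple of $\cosh(\beta\theta)/\sin\theta$ with $\beta=\sqrt{\mu-1}$. That function decreases, then increases, so $n(\gamma)=1$. Hence a zero must cross $\pi/2$ if $k\ge2$ and $\mu>k(k+1)$ ($n$ drops from at least $k$ to $1$), and if $1<\mu<2$ ($n$ rises from $0$ to $1$). But for $k=1$ and $\mu>2$ we have $n\ge1$ at one end and $n=1$ at the other, so counting does not force the first zero to cross. Theorem~\ref{A} shows that it never does.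

\paragraph{The smallest case by hand: $\lambda=-35/4$, $k=m=2$.}
Here $N=6$ and, since $\sin6\theta=\sin\theta\,(32c^5-32c^3+6c)$ with $c=\cos\theta$,
\[
y=\tfrac13(16c^5-16c^3+3c),\qquad y'=-\tfrac13\sin\theta\,(80c^4-48c^2+3).
\]
So $y'<0$ for small $\theta>0$ (the bracket is $35$ at $c=1$), $y'>0$ at $\theta=\pi/4$ (the bracket is $20-24+3=-1$), and $y'(\pi/2)=-1<0$. Because $u'(\cdot\,;\gamma)/(\gamma-a)\to y'$ uniformly as $\gamma\downarrow a$, the function $u'(\cdot\,;\gamma)$ has at least two zeros in $(0,\pi/2)$ for $\gamma$ close to $a$. For large $\gamma$ it has exactly one (Proposition~\ref{large}). Start with $\gamma$ close to $a$ and increase it up to the first $\gamma^*$ at which there are fewer than two zeros in $(0,\pi/2)$. The zeros have neither merged nor escaped through $0$, so one of them has arrived at $\pi/2$, and one is left in $(0,\pi/2)$. Reflecting $u(\cdot\,;\gamma^*)$ at $\pi/2$ gives three critical points on $(0,\pi)$: minimum, maximum (at $\pi/2$), minimum. This is a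 solution of type~$2$.

\medskip
Section~\ref{shoot} makes the counting rigorous, Sections~\ref{near} and~\ref{far} treat $\gamma$ near $a$ and $\gamma$ large, and Section~\ref{exist} collects the existence results. The nonexistence results are proved by integral identities, in Section~\ref{nonA} for $\lambda\le-2$ and in Section~\ref{nonC} for $-1\le\lambda<0$.

\section{Shooting from the North pole}\label{shoot}

We abbreviate $s=\sin\theta$, $c=\cos\theta$, and put $\kappa=\mu-\frac34$.

\subsection{The initial value problem}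

For $\gamma\ge a$ let $u=u(\theta;\gamma)$ solve, on $[0,\pi/2]$,
\begin{equation}\label{ode}
u''+2\cot\theta\,u'+F(u)=0,\qquad u(0)=\gamma,\quad u'(0)=0 .
\end{equation}
In divergence form,
\begin{equation}\label{div}
(s^2u')'=-s^2F(u),\qquad s^2u'(\theta)=-\int_0^\theta\sin^2\!\sigma\,F(u(\sigma))\,d\sigma .
\end{equation}
A second integration gives the equivalent Volterra equation
\begin{equation}\label{volt}
u(\theta)=\gamma-\int_0^\theta K(\theta,\sigma)F(u(\sigma))\,d\sigma,\qquad
K=\sin^2\!\sigma\,(\cot\sigma-\cot\theta)=\frac{\sin\sigma\,\sin(\theta-\sigma)}{\sin\theta}.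
\end{equation}
For $0\le\sigma\le\theta\le\pi/2$, $\theta>0$, both $K$ and $\partial_\theta K=\sin^2\!\sigma/\sin^2\!\theta$ lie in $[0,1]$. From \eqref{div}, $u'(\theta)=-\frac13F(\gamma)\theta+o(\theta)$ as $\theta\to0$, and then \eqref{ode} shows that $u''$ is continuous at $0$ with $u''(0)=-\frac13F(\gamma)$.

\begin{lemma}\label{ivp}
Let $\mu>0$ and $\gamma\ge a$.
\begin{enumerate}
\item[(i)] Problem \eqref{ode} has a unique solution on $[0,\pi/2]$, and $|u|\le\gamma$.
\item[(ii)] The solution $u$ extends to a neighborhood of the set $\{(\gamma,\mu):\mu>0,\ \gamma\ge\mu^{1/4}\}$ as a $C^2$ function of $(\gamma,\mu)$ with values in $C^1([0,\frac\pi2])$. For each $\eta\in(0,\frac\pi2)$, $u$ is a continuous function of $(\gamma,\mu)$ with values in $C^2([\eta,\frac\pi2])$.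
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Since $F$ is locally Lipschitz and $K$ is bounded, \eqref{volt} has a unique local solution, which continues as long as it stays bounded. Let $G(t)=\frac16t^6-\frac\mu2t^2$, so $G'=F$, and $E=\frac12u'^2+G(u)$. Then $E'=-2\cot\theta\,u'^2\le0$, so $G(|u|)\le E\le G(\gamma)$. As $G$ is strictly increasing on $[a,\infty)$ and $\gamma\ge a$, we get $|u|\le\gamma$.

(ii) Consider $\Phi(u,\gamma,\mu)=u-\gamma+\int_0^\theta K(u^5-\mu u)\,d\sigma$ from $C^0([0,\frac\pi2])\times\mathbb R\times(0,\infty)$ to $C^0([0,\frac\pi2])$. It is polynomial in its arguments, hence smooth. Its $u$-derivative is the identity plus a Volterra operator with bounded kernel, which is invertible (its Neumann series is dominated by an exponential series). The implicit function theorem and uniqueness give smooth dependence in $C^0$, and $u'=-\int_0^\theta\partial_\theta K\,F(u)\,d\sigma$ gives it in $C^1$. On $[\eta,\frac\pi2]$ we read off $u''$ from \eqref{ode}.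
\end{proof}

\subsection{Critical points and reflection}

\begin{lemma}\label{crit}
Let $\gamma>a$ and let $u>0$ solve the equation in \eqref{ode} on an interval $[0,T)$, $T\le\pi$, with $u(0)=\gamma$, $u'(0)=0$. Then every critical point of $u$ in $(0,T)$ is nondegenerate, and critical points do not accumulate at $0$. The same holds on $(0,\pi/2]$ for $u(\cdot\,;\gamma)$ if it is positive on $[0,\pi/2]$.
\end{lemma}

\begin{proof}
If $u'=u''=0$ at a point, then $F(u)=0$ there, so $u=a$ there since $u>0$. By uniqueness $u\equiv a$, contradicting $u(0)>a$. Near $0$ use $u''(0)=-\frac13F(\gamma)<0$.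
\end{proof}

\begin{lemma}\label{star}
Let $k\ge1$. Restriction to $[0,\pi/2]$ is a bijection from the solutions of type $k$ onto the functions $u(\cdot\,;\gamma)$, $\gamma>a$, which are positive on $[0,\pi/2]$, satisfy $u'(\pi/2)=0$ and have exactly $k-1$ critical points in $(0,\pi/2)$.
\end{lemma}

\begin{proof}
Let $u$ be a solution of \eqref{pde} with (b) and (c). Smoothness at the pole gives $u'(0)=0$, so $u=u(\cdot\,;\gamma)$ on $[0,\pi/2]$ with $\gamma=u(0)>a$, and evenness gives $u'(\pi/2)=0$. By Lemma~\ref{crit} and symmetry the critical points in $(0,\pi)$ are finitely many and nondegenerate, so they alternate between minima and maxima. As $u'<0$ near $0$ and $u'>0$ near $\pi$, the first and the last are minima. So $u$ has exactly $k$ minima if and only if it has exactly $2k-1$ critical points. They lie symmetrically about $\pi/2$, which is one of them, so this holds if and only if exactly $k-1$ of them lie in $(0,\pi/2)$.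

Conversely, if $u=u(\cdot\,;\gamma)$ is as in the statement, then its even reflection at $\pi/2$ solves the equation on $(0,\pi)$, because $\cot$ is odd about $\pi/2$. It is a $C^2$ function on $\mathbf S^3$ near the poles since $u'(0)=0$ and $u''$ is continuous at $0$; by elliptic regularity it is smooth. The count above applies.
\end{proof}

For $k=1$ the condition on critical points reads $u'<0$ on $(0,\pi/2)$ and $u'(\pi/2)=0$.

\subsection{The Pohozaev function}

Put $v=su$. Then $v'=su'+cu$ and, by \eqref{ode},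
\begin{equation}\label{v}
v''=(\mu-1-u^4)\,v .
\end{equation}
We need control of $u$ at intermediate $\theta$. It comes from
\begin{equation}\label{J}
J=\tfrac12s^2u'v'+s^3u^2\Bigl(\frac{u^4}6-\frac\mu2+\frac14\Bigr)
=\tfrac12s^3u'^2+\tfrac12s^2c\,uu'+s^3\Bigl(\frac{u^6}6-\frac{\mu u^2}2\Bigr)+\tfrac14s^3u^2 ,
\end{equation}
which vanishes at $\theta=0$. By \eqref{ode}, the derivatives of the four terms on the right are
\begin{gather*}
-\tfrac12s^2c\,u'^2-s^3u'F,\qquad
-\tfrac12s^3uu'+\tfrac12s^2c\,u'^2-\tfrac12s^2c\,uF,\\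
3s^2c\Bigl(\frac{u^6}6-\frac{\mu u^2}2\Bigr)+s^3u'F,\qquad
\tfrac34s^2c\,u^2+\tfrac12s^3uu' .
\end{gather*}
In the sum the terms with $u'$ cancel, and so do those with $u^6$. What remains is $s^2c\,u^2(\frac\mu2-\frac{3\mu}2+\frac34)$, so
\begin{equation}\label{Jp}
J(\theta)=-\kappa\int_0^\theta\cos\sigma\,\sin^2\!\sigma\,u^2\,d\sigma .
\end{equation}
If $\mu>\frac34$, that is $\kappa>0$, then $J<0$ on $(0,\pi/2]$.

\begin{lemma}\label{pos}
If $\mu>\frac34$ and $\gamma>a$, then $u(\cdot\,;\gamma)>0$ on $[0,\pi/2]$.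
\end{lemma}

\begin{proof}
At a first zero of $u$ we would have $J=\frac12s^3u'^2\ge0$, but $J<0$.
\end{proof}

\begin{lemma}\label{above}
Let $\mu>\frac34$, $\gamma>a$, $0<\theta\le\pi/2$, and suppose $u\ge a$ on $[0,\theta]$. Then $\theta<\pi/2$, and $u'<0<v'$ on $(0,\theta]$. In particular there is a first point $\theta_0=\theta_0(\gamma)\in(0,\pi/2)$ with $u(\theta_0)=a$, and $u'<0<v'$ on $(0,\theta_0]$.
\end{lemma}

\begin{proof}
Since $F(u)\ge0$ on $[0,\theta]$ and $F(\gamma)>0$, \eqref{div} gives $u'<0$ on $(0,\theta]$. So $u$ is strictly decreasing on $[0,\theta]$, and \eqref{Jp} gives, at $\theta$,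
\[
J<-\kappa u^2\int_0^\theta\cos\sigma\sin^2\!\sigma\,d\sigma=-\frac{\kappa}{3}s^3u^2=s^3u^2\Bigl(\frac14-\frac\mu3\Bigr).
\]
As $u^4\ge\mu$, \eqref{J} gives $J\ge\frac12s^2u'v'+s^3u^2(\frac14-\frac\mu3)$. Hence $u'v'<0$ at $\theta$, so $v'(\theta)>0$. At $\theta=\pi/2$ we have $v'=u'$, so this is impossible there, and $\theta<\pi/2$. Every smaller positive $\theta$ satisfies the same hypothesis, so $v'>0$ on $(0,\theta]$.

If $u>a$ held on all of $[0,\pi/2]$, the hypothesis would hold with $\theta=\pi/2$, which we have just excluded. So $u$ takes the value $a$; apply the first part with $\theta=\theta_0$.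
\end{proof}

\subsection{The crossing lemma}

For $k\ge1$ let
\[
S_k=\{\gamma>a:\ u'(\cdot\,;\gamma)\text{ has at least $k$ zeros in }(0,\pi/2)\}.
\]

\begin{lemma}\label{cross}
Let $\mu>\frac34$ and $k\ge1$. Then $S_k$ is open, and for every boundary point $\gamma^*\in(a,\infty)$ of $S_k$ the function $u(\cdot\,;\gamma^*)$ is the restriction of a solution of type $k$. In particular, if $S_k$ is neither empty nor all of $(a,\infty)$, there is a solution of type $k$.
\end{lemma}

\begin{proof}
By Lemmas~\ref{pos} and~\ref{crit}, for every $\gamma>a$ the zeros of $u'$ in $(0,\pi/2]$ are simple. So $u'$ changes sign at each zero in $(0,\pi/2)$, and $k$ sign changes persist under small changes of $\gamma$ by Lemma~\ref{ivp}(ii). Hence $S_k$ is open.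

Let $\gamma^*>a$ be a boundary point. Then $\gamma^*\notin S_k$, and there are $\gamma_n\in S_k$ with $\gamma_n\to\gamma^*$. Let $t_1^n<\dots<t_k^n$ be zeros of $u'(\cdot\,;\gamma_n)$ in $(0,\pi/2)$; along a subsequence $t_j^n\to t_j$ with $0\le t_1\le\dots\le t_k\le\pi/2$. There are two ways to lose a zero other than through $\pi/2$, and both are excluded.

\emph{No zero escapes to $0$.} For $\gamma$ near $\gamma^*$ we have $F(u)>0$ on a common interval $[0,\eta]$, so $u'<0$ on $(0,\eta]$ by \eqref{div}. Hence $t_1\ge\eta$.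

\emph{No two zeros merge.} If $t_j=t_{j+1}$, then by Rolle's theorem $u''(\cdot\,;\gamma_n)$ has a zero between $t_j^n$ and $t_{j+1}^n$. By convergence in $C^2([\eta,\frac\pi2])$, $u'=u''=0$ at $t_j$ for $\gamma=\gamma^*$, contradicting Lemma~\ref{crit}.

So $u'(\cdot\,;\gamma^*)$ vanishes at $k$ distinct points $t_1<\dots<t_k$ of $(0,\pi/2]$. As $\gamma^*\notin S_k$, it has at most $k-1$ zeros in $(0,\pi/2)$. Therefore $t_k=\pi/2$, and there are exactly $k-1$ critical points in $(0,\pi/2)$. By Lemmas~\ref{pos} and~\ref{star} this is a type $k$ solution. The last claim holds because $(a,\infty)$ is connected.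
\end{proof}

\section{Initial values near the constant}\label{near}

We have $u(\cdot\,;a)\equiv a$. Differentiating \eqref{volt} in $\gamma$ shows that $\partial_\gamma u|_{\gamma=a}$ solves \eqref{lin} with $y(0)=1$, $y'(0)=0$. It is the function $y$ of \eqref{y}, and by Lemma~\ref{ivp}(ii)
\begin{equation}\label{conv}
\frac{u(\cdot\,;\gamma)-a}{\gamma-a}\to y\quad\text{in }C^1([0,\tfrac\pi2])\text{ as }\gamma\downarrow a .
\end{equation}
The sign of $y'$ is that of
\begin{equation}\label{psi}
\psi=Ns^2y'=N\sin\theta\cos N\theta-\cos\theta\sin N\theta,\qquad \psi'=(1-N^2)\sin\theta\,\sin N\theta,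
\end{equation}
with
\begin{equation}\label{psival}
\psi(j\pi/N)=(-1)^jN\sin(j\pi/N),\qquad \psi(\pi/2)=N\cos(N\pi/2).
\end{equation}

\begin{lemma}\label{nearlem}
\begin{enumerate}
\item[(i)] If $k\ge1$ and $\mu>k(k+1)$, then $\gamma\in S_k$ for all $\gamma>a$ close to $a$.
\item[(ii)] If $0<\mu<2$, then $u'(\cdot\,;\gamma)<0$ on $(0,\pi/2]$ for all $\gamma>a$ close to $a$; so such $\gamma$ are not in $S_1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The hypothesis says $N>2k+1$. The points $j\pi/N$, $1\le j\le k$, lie in $(0,\pi/2)$, and $y'$ has sign $(-1)^j$ there by \eqref{psival}. We find one more sign. If $N<2k+3$, then $N\pi/2$ is at distance less than $\pi/2$ from $(k+1)\pi$, so $y'(\pi/2)$ has sign $(-1)^{k+1}$. If $N\ge2k+3$, then $(k+1)\pi/N<\pi/2$, and $y'$ has sign $(-1)^{k+1}$ there. So $y'$ has alternating nonzero signs at $k+1$ points of $(0,\pi/2]$. By \eqref{conv} so does $u'(\cdot\,;\gamma)$ for $\gamma$ close to $a$, and hence it has at least $k$ zeros in $(0,\pi/2)$.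

(ii) Now $1<N<3$, so $\psi(\pi/2)=N\cos(N\pi/2)<0$. By \eqref{psi}, $\psi$ decreases from $\psi(0)=0$ as long as $N\theta\le\pi$. If $N\le2$ this covers $[0,\pi/2]$. If $N>2$, then $\psi$ increases on $[\pi/N,\pi/2]$, because $N\pi/2<2\pi$, up to the negative value $\psi(\pi/2)$. In both cases $y'<0$ on $(0,\pi/2]$.

Fix $\eta\in(0,\pi/2)$ with $N\eta<\pi$, so that $y>0$ on $[0,\eta]$. For $\gamma$ close to $a$, \eqref{conv} gives $u>a$ on $[0,\eta]$, hence $u'<0$ on $(0,\eta]$ by \eqref{div}; and it gives $u'<0$ on $[\eta,\pi/2]$.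
\end{proof}

At $\mu=k(k+1)$ we have $y'(\pi/2)=0$, and the $(k+1)$-st sign must come from second order.

\begin{lemma}\label{second}
Let $k\ge1$ and $\mu=k(k+1)$. For all $\gamma>a$ close to $a$, $u'(\cdot\,;\gamma)$ has sign $(-1)^j$ at $j\pi/(2k+1)$, $1\le j\le k$, and sign $(-1)^{k+1}$ at $\pi/2$.
\end{lemma}

\begin{proof}
Here $N=2k+1$. The signs at $j\pi/N<\pi/2$ follow from \eqref{psival} and \eqref{conv} as before. At $\pi/2$ we have $y'(\frac\pi2)=0$ and $y(\frac\pi2)=(-1)^k/N$. Since $F''(a)=20a^3$, the second derivative $Y=\partial_\gamma^2u|_{\gamma=a}$ solves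
\[
Y''+2\cot\theta\,Y'+4\mu Y=-20a^3y^2,\qquad Y(0)=Y'(0)=0 .
\]
Combining with \eqref{lin}, $\bigl(s^2(Y'y-Yy')\bigr)'=-20a^3s^2y^3$. Integrating over $[0,\frac\pi2]$ and inserting \eqref{y},
\[
Y'(\tfrac\pi2)\,\frac{(-1)^k}N=-\frac{20a^3}{N^3}\int_0^{\pi/2}\frac{\sin^3N\theta}{\sin\theta}\,d\theta .
\]
Now $\sin^3x=\frac14(3\sin x-\sin3x)$, and for odd $2n+1$
\[
\int_0^{\pi/2}\frac{\sin(2n+1)\theta}{\sin\theta}\,d\theta=\int_0^{\pi/2}\Bigl(1+2\sum_{j=1}^n\cos2j\theta\Bigr)d\theta=\frac\pi2 .
\]
As $N$ and $3N$ are odd, the integral above equals $\frac14(\frac{3\pi}2-\frac\pi2)=\frac\pi4>0$. So $Y'(\frac\pi2)$ has sign $(-1)^{k+1}$, and so has $u'(\frac\pi2;\gamma)=\frac12Y'(\frac\pi2)(\gamma-a)^2+o((\gamma-a)^2)$ for $\gamma>a$ close to $a$.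
\end{proof}

\section{Large initial values}\label{far}

\begin{proposition}\label{large}
Let $\mu>1$. For all sufficiently large $\gamma$, $u'(\cdot\,;\gamma)$ has exactly one zero in $(0,\pi/2)$, and $u'(\pi/2;\gamma)>0$.
\end{proposition}

The plan is to follow $u$ in three regimes. On the scale $\gamma^{-2}$, $u$ is close to a standard bubble. Then it decays until it reaches the value $a$ at the point $\theta_0$ of Lemma~\ref{above}; we show that this happens early ($\theta_0\to0$) and with $v=su$ nearly flat. After $\theta_0$, $v$ is governed by \eqref{v}, which is close to $v''=(\mu-1)v$ once $u$ is small; this makes $v$ convex and gives $u'(\pi/2)=v'(\pi/2)>0$. The difficulty is the middle regime: the bubble approximation holds only for $\theta\le R\gamma^{-2}$, and $u$ is still large there. To continue we express $J$ in scale-invariant variables.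

Fix $\mu>1$ and let $\gamma>a$. By Lemmas~\ref{ivp} and~\ref{pos}, $0<u\le\gamma$. On $(0,\pi/2]$ put
\[
w=s^{1/2}u,\qquad x=\frac{su'}u,\qquad r=\frac{sw'}w=x+\frac c2,\qquad\text{so that}\quad \frac{sv'}v=x+c=r+\frac c2 .
\]
Since $u'v'/u^2=s^{-1}x\cdot v'/u=s^{-1}x(x+c)$ and $x(x+c)=r^2-\frac{c^2}4$, \eqref{J} gives $\frac{2J}{su^2}=r^2-\frac{c^2}4+s^2(\frac{u^4}3-\mu+\frac12)$. With $c^2=1-s^2$ and $w^4=s^2u^4$,
\begin{equation}\label{r2}
r^2=\tfrac14+\kappa s^2-\tfrac13w^4+\frac{2J}{su^2}.
\end{equation}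
Also, by \eqref{ode}, $sr'=-\frac{s^2}2+cx+\frac{s^2u''}u-x^2=-\frac{s^2}2-x(x+c)-w^4+\mu s^2$, so
\begin{equation}\label{rp}
sr'=\tfrac14+\kappa s^2-w^4-r^2 .
\end{equation}

\begin{proof}[Proof of Proposition \ref{large}]
\textbf{Step 1: the bubble.} Let $U_\gamma(\rho)=\gamma^{-1}u(\gamma^{-2}\rho)\in(0,1]$. By \eqref{volt},
\[
U_\gamma(\rho)=1-\int_0^\rho K_\gamma\,(U_\gamma^5-\mu\gamma^{-4}U_\gamma)\,d\tau,\qquad
K_\gamma=\gamma^2\frac{\sin(\tau\gamma^{-2})\,\sin((\rho-\tau)\gamma^{-2})}{\sin(\rho\gamma^{-2})}.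
\]
Since $\frac{\sin t}{t}\to1$ as $t\to0$, on $0\le\tau\le\rho\le R$ we have, uniformly as $\gamma\to\infty$, $K_\gamma\to K_\infty:=\tau(\rho-\tau)/\rho$ and $\partial_\rho K_\gamma=\frac{\sin^2(\tau\gamma^{-2})}{\sin^2(\rho\gamma^{-2})}\to\frac{\tau^2}{\rho^2}$. The function $B=(1+\rho^2/3)^{-1/2}$ satisfies
\[
(\rho^2B')'=-\Bigl(\frac{\rho^3}3\bigl(1+\tfrac{\rho^2}3\bigr)^{-3/2}\Bigr)'=-\rho^2\bigl(1+\tfrac{\rho^2}3\bigr)^{-5/2}=-\rho^2B^5,
\]
with $B(0)=1$, $B'(0)=0$; that is, $B=1-\int_0^\rho K_\infty B^5\,d\tau$. Subtract the two integral equations. As $t\mapsto t^5$ is $5$-Lipschitz on $[0,1]$ and $0\le K_\infty\le R$,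
\[
|U_\gamma-B|(\rho)\le o(1)+5R\int_0^\rho|U_\gamma-B|\,d\tau\qquad(0\le\rho\le R),
\]
and Gronwall's inequality gives $U_\gamma\to B$ uniformly on $[0,R]$. The formula for $U_\gamma'$ then gives $U_\gamma'\to B'$ uniformly. Hence, for fixed $R\ge3$ and $\gamma\to\infty$: $u>a$ on $[0,R\gamma^{-2}]$ for $\gamma$ large, and at $\theta=R\gamma^{-2}$
\begin{equation}\label{bub}
r\to\frac12+\frac{RB'(R)}{B(R)}=\frac12-\frac{R^2}{R^2+3}<0,\qquad w^2\to RB(R)^2=\frac{3R}{3+R^2}<\frac3R .
\end{equation}

\textbf{Step 2: $\theta_0\to0$.} By Lemma~\ref{above}, $v$ is increasing on $[0,\theta_0]$, so \eqref{Jp} gives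
\begin{equation}\label{Jb}
|J|=\kappa\int_0^\theta\cos\sigma\,v^2\,d\sigma\le\kappa sv^2=\kappa s^3u^2\qquad\text{on }(0,\theta_0].
\end{equation}
Fix $\delta_1\in(0,\pi/3]$, depending only on $\mu$, with $\kappa\sin^2\delta_1<\frac18$, and let $\theta_1=\min(\theta_0,\delta_1)$. At a zero of $r$ in $(0,\theta_1]$, \eqref{r2} and \eqref{Jb} give $w^4\ge\frac34+3\kappa s^2-6\kappa s^2$, and then \eqref{rp} gives $sr'\le-\frac12+4\kappa s^2<0$. So, once $r$ is negative, it stays negative up to $\theta_1$.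

Fix $R\ge3$. For $\gamma$ large, Step 1 gives $R\gamma^{-2}<\theta_1$ and $r(R\gamma^{-2})<0$. Hence $r<0$, and $w$ is decreasing, on $[R\gamma^{-2},\theta_1]$. Since $u(\theta_1)\ge a$, \eqref{bub} gives, for $\gamma$ large,
\[
a^2\sin\theta_1\le w(\theta_1)^2\le w(R\gamma^{-2})^2\le\frac3R .
\]
As $R$ is arbitrary, $\theta_1\to0$ as $\gamma\to\infty$. So $\theta_1=\theta_0$ for $\gamma$ large, $\theta_0\to0$, and $r(\theta_0)<0$.

\textbf{Step 3: $v$ is nearly flat at $\theta_0$.} At $\theta_0$ we have $w^4=\mu s^2$. By \eqref{r2} and \eqref{Jb},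
\[
r^2-\frac{c^2}4=\frac{2\kappa}3s^2+\frac{2J}{su^2}\ge-\frac{4\kappa}3s^2 .
\]
Since $r<0$ and $c\ge\frac12$, $\frac c2-r\ge\frac14$. Dividing, $\frac{sv'}v=r+\frac c2\le\frac{16\kappa}3s^2$. With $v=as$ at $\theta_0$ and Lemma~\ref{above},
\[
0<v'(\theta_0)\le\frac{16\kappa}3\,a\sin^2\theta_0\to0 .
\]

\textbf{Step 4: $u<a$ after $\theta_0$, and $v\to0$ there.} Put $\beta=\sqrt{\mu-1}>0$, $s_0=\sin\theta_0$, $v_0'=v'(\theta_0)$. Let $z''=\beta^2z$ with the data of $v$ at $\theta_0$. Then $d=z-v$ has zero data and, by \eqref{v}, $f:=d''-\beta^2d=u^4v\ge0$, so variation of constants, $d(\theta)=\int_{\theta_0}^\theta\beta^{-1}\sinh(\beta(\theta-\sigma))f(\sigma)\,d\sigma$, gives $d\ge0$: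
\begin{equation}\label{tail}
v(\theta_0+\tau)\le as_0\cosh\beta\tau+v_0'\,\beta^{-1}\sinh\beta\tau\qquad(0\le\tau\le\tfrac\pi2-\theta_0).
\end{equation}
Hence $\sup_{[\theta_0,\pi/2]}v\to0$ as $\gamma\to\infty$. Choose $M$ with $\cosh\beta\tau-1\le M\tau$ and $\beta^{-1}\sinh\beta\tau\le M\tau$ on $[0,\frac\pi2]$. Since $\sin$ is concave, it lies above its chord on $[\theta_0,\frac\pi2]$, so
\[
\sin(\theta_0+\tau)\ge s_0+\tau\,\frac{1-s_0}{\pi/2-\theta_0}\ge s_0+\frac\tau2\qquad\text{if }s_0\le1-\frac\pi4 .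
\]
With \eqref{tail}, for $0<\tau\le\frac\pi2-\theta_0$ and $\gamma$ large, at the point $\theta_0+\tau$,
\[
v-a\sin(\theta_0+\tau)\le\tau\Bigl(Mas_0+Mv_0'-\frac a2\Bigr)<0,
\]
that is, $u<a$ on $(\theta_0,\pi/2]$.

\textbf{Step 5: $u'(\pi/2)>0$.} Fix $\delta\in(0,\frac\pi4]$ with $\tan\delta\le\frac1\pi$ and $\tan\delta<\frac{\pi\beta^2}{16}$. Let $\gamma$ be so large that $\theta_0<\delta$ and $u^4\le\frac{\beta^2}2$ on $[\delta,\frac\pi2]$; the latter is possible by Step 4, since $u\le v/\sin\delta$ there.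

On $[\theta_0,\delta]$ we have $u\le a$, so $v''+v=(\mu-u^4)v\ge0$. With $z=\cos(\theta-\theta_0)>0$, $(v'z-vz')'=(v''+v)z\ge0$, and $v'z-vz'=v'(\theta_0)>0$ at $\theta_0$. So $v'/v\ge z'/z=-\tan(\theta-\theta_0)$, and $v'(\delta)\ge-\tan\delta\;v(\delta)$.

On $[\delta,\frac\pi2]$, $v''\ge\frac{\beta^2}2v>0$. By convexity $v\ge v(\delta)(1-\frac\pi2\tan\delta)\ge\frac12v(\delta)$ there, so
\[
u'(\tfrac\pi2)=v'(\tfrac\pi2)\ge v(\delta)\Bigl(-\tan\delta+\frac\pi4\cdot\frac{\beta^2}2\cdot\frac12\Bigr)>0 .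
\]

\textbf{Step 6: the count.} On $(0,\theta_0]$, $u'<0$ by Lemma~\ref{above}. On $(\theta_0,\frac\pi2]$, $0<u<a$, so $(s^2u')'=-s^2F(u)>0$ and $s^2u'$ is strictly increasing. It is negative at $\theta_0$ and positive at $\frac\pi2$, so it has exactly one zero in $(0,\frac\pi2)$.
\end{proof}

\section{Existence}\label{exist}

\begin{proof}[Proof of Theorem \ref{B}]
Let $k\ge2$ and $\mu>k(k+1)$; in particular $\mu>1$. By Lemma~\ref{nearlem}(i), $S_k\ne\emptyset$. By Proposition~\ref{large}, for large $\gamma$ the function $u'(\cdot\,;\gamma)$ has only one zero in $(0,\pi/2)$, so such $\gamma$ are not in $S_k$; this is where $k\ge2$ is used. Lemma~\ref{cross} gives a solution of type $k$.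
\end{proof}

\begin{proof}[Proof of Theorem \ref{D}]
Let $k\ge2$. By Lemma~\ref{second} there is, for $\mu=k(k+1)$, a number $\gamma_1>a$ such that $u'(\cdot\,;\gamma_1)$ has alternating nonzero signs at $k+1$ points of $(0,\pi/2]$. With $\gamma_1$ fixed, these signs and the inequality $\gamma_1>\mu^{1/4}$ persist for $|\mu-k(k+1)|<\varepsilon_k$, by Lemma~\ref{ivp}(ii), and we may take $\varepsilon_k$ so small that $\mu>1$ there. For these $\mu$ we have $\gamma_1\in S_k$, while $S_k$ is bounded by Proposition~\ref{large}. Lemma~\ref{cross} gives a solution of type $k$. For $\mu>k(k+1)$ use Theorem~\ref{B}.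
\end{proof}

\begin{proof}[Proof of Theorem \ref{C}, existence for $-2<\lambda<-1$]
Let $1<\mu<2$. By Lemma~\ref{nearlem}(ii), $\gamma\notin S_1$ for $\gamma>a$ close to $a$. By Proposition~\ref{large}, $\gamma\in S_1$ for $\gamma$ large. Lemma~\ref{cross} with $k=1$ gives a solution of type $1$.
\end{proof}

\section{No solution of type $1$ for $\lambda\le-2$}\label{nonA}

The threshold $\mu=2$ is where \eqref{lin} has the even solution $y_1=\frac{\sin3\theta}{3\sin\theta}=\frac13(4\cos^2\theta-1)$, with $y_1'=-\frac83\sin\theta\cos\theta$. It is natural to test the \emph{differentiated} equation, satisfied by $u'$, against $\sin\theta\cos\theta$. If $u^4$ were equal to $\mu$ in the coefficient, the resulting identity would say $(4\mu-8)\int u's^3c\,d\theta=0$, which singles out the threshold $\mu=2$. For a genuine solution there is the additional term $5\int(u^4-\mu)u's^3c\,d\theta$, and everything depends on its sign. A second identity, together with Lemma~\ref{above}, determines it.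

\begin{proof}[Proof of Theorem \ref{A}]
Let $\mu\ge2$ and suppose there is a type 1 solution: on $[0,\pi/2]$, $u>0$ solves \eqref{ode} with $\gamma>a$, $u'<0$ on $(0,\pi/2)$ and $u'(\pi/2)=0$. Put $P=-s^2u'$. Then $P>0$ on $(0,\pi/2)$, $P(0)=P(\pi/2)=0$, $P=O(\theta^3)$ at $0$, and $P'=s^2u(u^4-\mu)$.

\textbf{Step 1: the first identity.} Differentiating \eqref{ode} and multiplying by $s^2$,
\[
(s^2u'')'-2u'+s^2F'(u)u'=0 .
\]
The function $\varphi=sc=\frac12\sin2\theta$ satisfies $(s^2\varphi')'=(s^2\cos2\theta)'=\sin2\theta\,(1-4s^2)=2\varphi-8s^2\varphi$. Therefore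
\[
\bigl(s^2(u''\varphi-u'\varphi')\bigr)'=-s^2\bigl(F'(u)-8\bigr)u'\varphi=\bigl(5u^4-\mu-8\bigr)P\,sc .
\]
The function differentiated on the left vanishes at $0$, because $s=0$ there and $u''$ is bounded, and at $\pi/2$, because $\varphi=0=u'$ there. Writing $5u^4-\mu-8=5(u^4-\mu)+4\mu-8$, we get
\begin{equation}\label{id1}
5\int_0^{\pi/2}(u^4-\mu)\,P\,sc\,d\theta+(4\mu-8)\int_0^{\pi/2}P\,sc\,d\theta=0 .
\end{equation}

\textbf{Step 2: the second identity.} Since $(u^4-\mu)\,sc=P'\,\frac{\cot\theta}u$, we integrate $PP'=\frac12(P^2)'$ by parts. With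
\[
D=u+sc\,u',\qquad \Bigl(\frac{\cot\theta}u\Bigr)'=-\frac1{s^2u}-\frac{\cot\theta\,u'}{u^2}=-\frac D{s^2u^2},
\]
this gives
\begin{equation}\label{id2}
\int_0^{\pi/2}(u^4-\mu)\,P\,sc\,d\theta=-\frac12\int_0^{\pi/2}P^2\Bigl(\frac{\cot\theta}u\Bigr)'d\theta=\frac12\int_0^{\pi/2}\frac{P^2D}{s^2u^2}\,d\theta .
\end{equation}
The boundary terms vanish, since $P^2\cot\theta\to0$ at $0$ and $P(\pi/2)=0$.

\textbf{Step 3: $D>0$ on $[0,\pi/2]$.} By \eqref{ode}, $D'=2c^2u'+sc\,u''=-sc\,F(u)$. Let $\theta_0\in(0,\pi/2)$ be as in Lemma~\ref{above}. As $u$ is strictly decreasing, $F(u)>0$ on $[0,\theta_0)$ and $F(u)<0$ on $(\theta_0,\pi/2]$. So $D$ takes its minimum at $\theta_0$. There $v'>0$ means $u'>-a\cot\theta_0$, so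
\[
D(\theta_0)>a-a\sin\theta_0\cos\theta_0\cot\theta_0=a\sin^2\theta_0>0 .
\]

\textbf{Step 4: conclusion.} By \eqref{id2} and Step 3 the first integral in \eqref{id1} is positive. The second term in \eqref{id1} is nonnegative because $\mu\ge2$. So \eqref{id1} cannot hold.
\end{proof}

Steps 1--3 use only $\mu>\frac34$ (through Lemma~\ref{above}); the hypothesis $\mu\ge2$ enters in Step 4. It cannot be dropped: for $1<\mu<2$ solutions of type~$1$ exist, and for them the two terms in \eqref{id1} balance.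

\section{No solution of type $1$ for $-1\le\lambda<0$}\label{nonC}

To complete the proof of Theorem~\ref{C} we must exclude type~$1$ solutions for $0<\mu\le1$. The idea is to find a Pohozaev-type identity of the form $\int_0^{\pi/2}\bigl(u^6-u(\frac\pi2)^6\bigr)h\,d\theta=0$ with a positive weight $h$; it cannot hold for a function $u$ that decreases on $[0,\pi/2]$.

Now \eqref{v} reads
\[
v''=-b^2v-\frac{v^5}{s^4},\qquad b^2=1-\mu,\quad 0\le b<1 .
\]
For a smooth multiplier $g$ consider
\[
J_g=\tfrac12gv'^2-\tfrac12g'vv'+\tfrac14g''v^2+\tfrac12b^2gv^2+\frac{g\,v^6}{6s^4}.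
\]
In $J_g'$ the terms $\pm\frac12g'v'^2$ and $\pm\frac12g''vv'$ cancel, and the terms containing $gv'$ add up to $gv'\bigl(v''+b^2v+\frac{v^5}{s^4}\bigr)=0$. With $-\frac12g'vv''=\frac12b^2g'v^2+\frac12g'\frac{v^6}{s^4}$ there remains
\begin{align}
J_g'&=\bigl(\tfrac14g'''+b^2g'\bigr)v^2+\Bigl(\frac{g'}{2s^4}+\frac{g'}{6s^4}-\frac{2gc}{3s^5}\Bigr)v^6\notag\\
&=\bigl(\tfrac14g'''+b^2g'\bigr)v^2+\frac23\,\frac{v^6}{s^3}\Bigl(\frac gs\Bigr)'.\label{Jg}
\end{align}
We choose $g$ so that all terms in $v^2$ disappear: in the interior we want $g'''+4b^2g'=0$, at $0$ we want $g(0)=0$, and at $\pi/2$, where $v'=u'=0$, we want $\frac14g''+\frac12b^2g=0$. A suitable choice is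
\[
g=1+\frac{\sin\bigl(2b(\theta-\frac\pi4)\bigr)}{\sin(b\pi/2)}\quad(0<b<1),\qquad g=\frac{4\theta}\pi\quad(b=0).
\]
In both cases $g''=-4b^2(g-1)$, $g(0)=0$, $g(\frac\pi2)=2$, $g''(\frac\pi2)=-4b^2$, and $g'>0$ on $[0,\frac\pi2]$; for $b>0$ the last claim holds because $|2b(\theta-\frac\pi4)|\le\frac{b\pi}2<\frac\pi2$.

Let $u$ be any solution of \eqref{ode}, with $\gamma\ge a$, such that $u'(\frac\pi2)=0$. Since $g$ and $v$ are $O(\theta)$ at $0$, $J_g(0)=0$. At $\frac\pi2$, $v=u$ and $v'=0$, so $J_g=\frac13u(\frac\pi2)^6$. With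
\[
h=s^3\Bigl(\frac gs\Bigr)'=s\,q,\qquad q=sg'-cg,
\]
\eqref{Jg} says $J_g'=\frac23u^6h$, and hence
\begin{equation}\label{h}
\int_0^{\pi/2}u^6h\,d\theta=\tfrac12u(\tfrac\pi2)^6 .
\end{equation}
The constant solution $u\equiv a>0$ satisfies \eqref{h} as well, so $\int_0^{\pi/2}h\,d\theta=\frac12$. Therefore every such $u$ satisfies
\begin{equation}\label{h0}
\int_0^{\pi/2}\bigl(u^6-u(\tfrac\pi2)^6\bigr)h\,d\theta=0 .
\end{equation}

\begin{lemma}\label{hpos}
$h>0$ on $(0,\pi/2)$.
\end{lemma}

\begin{proof}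
We have $q(0)=0$ and $q'=s(g''+g)$ with $g''+g=1+(1-4b^2)(g-1)$, where $g-1$ increases from $-1$ to $1$.

If $b^2\le\frac12$, then $|1-4b^2|\le1$, so $g''+g>0$ on $(0,\frac\pi2)$, and $q>0$ on $(0,\frac\pi2)$.

If $\frac12<b^2<1$, then $g''+g$ is decreasing, from $4b^2>0$ at $0$ to $2-4b^2<0$ at $\frac\pi2$. So $q$ first increases and then decreases. Since $q(0)=0$ and $q(\frac\pi2)=g'(\frac\pi2)=2b\cot(b\pi/2)>0$, again $q>0$ on $(0,\frac\pi2)$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{C}, nonexistence]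
For $\lambda\le-2$ this is Theorem~\ref{A}. Let $-1\le\lambda<0$. By Lemma~\ref{star}, a type~$1$ solution satisfies $u'(\frac\pi2)=0$ and $u'<0$ on $(0,\frac\pi2)$, so $u>u(\frac\pi2)>0$ on $[0,\frac\pi2)$. By Lemma~\ref{hpos} the integral in \eqref{h0} is positive, a contradiction. Existence for $-2<\lambda<-1$ was proved in Section~\ref{exist}.
\end{proof}

\begin{remark}
The hypothesis $\mu>1$ in Proposition~\ref{large} cannot be relaxed to $\mu>\frac34$. For $\frac34<\mu\le1$ there is no type $1$ solution, and $\gamma\notin S_1$ for $\gamma>a$ close to $a$ by Lemma~\ref{nearlem}(ii). So Lemma~\ref{cross} forces $S_1=\emptyset$: for every $\gamma>a$, $u'(\cdot\,;\gamma)$ has no zero in $(0,\pi/2)$.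
\end{remark}

\begin{thebibliography}{1}
\bibitem{caps}
\emph{Elliptic equations with critical exponent on spherical caps of $\mathbf S^3$}, \url{https://sites.math.rutgers.edu/~brezis/PUBlications/188-J.pdf}.
\end{thebibliography}

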